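# Flat images of finite maps: are linear projections enough?

## 1. Poles that cancel: two curves over the dual numbers

Let $k$ be a field and $A=k[\varepsilon]/(\varepsilon^2)$. Recall that an $A$-module $Q$ is flat if and only if every element killed by $\varepsilon$ lies in $\varepsilon Q$. We look at families of curves over $\operatorname{Spec}A$, map them to a plane, and ask whether the image is flat over $A$.

**Example 1.1 (one branch).** In $\mathbb A^3_A$ with coordinates $(t,x,z)$ take the closure of the curve $t\mapsto(t,0,\varepsilon/t)$, $t$ invertible. Project it to the $(t,z)$-plane and call the second coordinate of the plane $Z$. Where $t$ is invertible the image is the curve $Z=\varepsilon/t$. A polynomial $f\in A[t,Z]$ vanishes on it if and only if $f(t,\varepsilon/t)=0$ in $A[t,t^{-1}]$. Write $f=f_0(t)+f_1(t)Z+\cdots$ with $f_0=a+\varepsilon b$ and $f_1=c+\varepsilon d$, where $a,b,c,d\in k[t]$. Since $(\varepsilon/t)^2=0$, the condition is $a+\varepsilon b+\varepsilon c/t=0$, that is, $a=0$ and $c=-tb$. Hence the ideal of the image is $(tZ-\varepsilon,\ \varepsilon Z,\ Z^2)$,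 and its coordinate ring is $Q=k[t]\oplus\varepsilon t^{-1}k[t]$. The element $\varepsilon/t$ is killed by $\varepsilon$ but does not lie in $\varepsilon Q=\varepsilon k[t]$. So the image is not flat. The culprit is visible: the monic equation $Z-\varepsilon/t$ has a pole.

**Example 1.2 (two branches).** Now take the closure of two curves, $t\mapsto(t,0,\varepsilon/t)$ and $t\mapsto(t,t^2,-\varepsilon/t)$, and project to the plane with coordinates $t$ and $ux+vz$, $u,v\in A$. Over $t\ne0$ the equation is the product
$$\Bigl(Z-\frac{v\varepsilon}t\Bigr)\Bigl(Z-ut^2+\frac{v\varepsilon}t\Bigr)=Z^2-ut^2Z+uv\varepsilon t .$$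
The poles are gone. A polynomial in $A[t,Z]$ divisible by this monic polynomial over $A[t^{\pm1}]$ is divisible by it over $A[t]$ (division with remainder). So the image has coordinate ring $A[t,Z]/(Z^2-ut^2Z+uv\varepsilon t)$, which is free over $A[t]$ and hence flat over $A$.

We may use nonlinear functions $q$ in place of $ux+vz$. The coordinate ring is generated by $t$, $x=(0,t^2)$, $z=(\varepsilon/t,-\varepsilon/t)$ inside $A[t^{\pm1}]\times A[t^{\pm1}]$, with $x^2=t^2x$, $z^2=0$, $\varepsilon z=0$ and $xz=(0,-\varepsilon t)$. So $q=f+gx+hz+e\,xz$ with $f,g\in A[t]$, $h,e\in k[t]$. Its values on the two branches have sum $2f+gt^2-e\varepsilon t$ and product $f^2+fgt^2+\varepsilon(gh-fe)t$. Again there is no pole.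

In this example it was enough to look at linear functions. With more branches, and nilpotents of higher order, functions of higher degree have symmetric functions of their own. *If the poles cancel for every linear projection, must they cancel for every finite map?* These notes answer this question.

## 2. Five flatness conditions for a family in projective space

**Standing setting.** $S=\operatorname{Spec}\Lambda$, where $(\Lambda,\mathfrak m,k)$ is a Noetherian local ring with infinite residue field $k$; $s$ is the closed point and $\hat\Lambda$ the completion. $N\ge n\ge1$, and $D\subset\mathbb P^N_S$ is a closed subscheme with structure map $g:D\to S$ such that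

- $g$ has pure relative dimension $n-1$ (this refers to the irreducible components of fibers; fibers may have embedded points);
- $g$ is flat at the generic points of each fiber;
- the fibers have embedding dimension $\le n$ at their generic points.

The last condition is used only through a theorem of Kollár quoted below. The other conditions are stable under base change. A subscript $0$ means reduction modulo $\mathfrak m$.

**Definition 2.1 (image).** Let $T\to S$ be $\mathbb P^n_S$, an open subscheme $U\subset\mathbb A^n_S$, or (formal case) $\operatorname{Spec}\hat\Lambda[[y_1,\dots,y_n]]$ over $\operatorname{Spec}\hat\Lambda$. Let $D'$ be $D$, an open subscheme of $D$, or a completion $\operatorname{Spec}\widehat{\mathcal O}_{D,x}$, and let $\pi:D'\to T$ be finite over the base. Near the generic points of the fibers of $\operatorname{Supp}\pi(D')$ over the base, $\pi_*\mathcal O_{D'}$ has a presentation $0\to F_1\to F_0\to\pi_*\mathcal O_{D'}\to0$ with $F_i$ free of equal rank, so that $\operatorname{Fitt}_0(\pi_*\mathcal O_{D'})$ is principal there. The image $\pi_*D'\subset T$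 is the closed subscheme whose ideal is the largest ideal sheaf that agrees with $\operatorname{Fitt}_0(\pi_*\mathcal O_{D'})$ at these generic points. The image is *flat* if $\pi_*D'$ is flat over the base.

**Example 2.2.** Over a field, map $\mathbb A^1$ to the plane by $t\mapsto(t^2,q(t))$. Over $k[y]$, $y=t^2$, the ring $k[t]$ has basis $1,t$, and as a $k[y,Z]$-module with $Z$ acting as $q$ it is the cokernel of $Z-q$ on $k[y,Z]^2$. So $\operatorname{Fitt}_0$ is generated by the characteristic polynomial of multiplication by $q$. For $q=t^3$ it is $Z^2-y^3$; for $q=0$ it is $Z^2$. The image records the degree of the map.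

**Definition 2.3 (five notions).** In each case one asks that $\pi_*D'$ be flat for every $\pi$ in the class.

1. *C-flatness*: all linear projections $D\to\mathbb P^n_S$, from centers $\cong\mathbb P^{N-n-1}_S$ disjoint from $D$.
2. *Stable C-flatness*: all maps $D\hookrightarrow\mathbb P^N_S\xrightarrow{\nu_m}\mathbb P^M_S\dashrightarrow\mathbb P^n_S$, where $\nu_m$ is a Veronese embedding, $m\ge1$ is arbitrary, and the linear projection has center disjoint from $\nu_m(D)$.
3. *K-flatness*: all finite $S$-morphisms $D\to\mathbb P^n_S$.
4. *Local K-flatness*: all finite $S$-morphisms $\pi:D^\circ\to U$ with $D^\circ\subset D$ and $U\subset\mathbb A^n_S$ open.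
5. *Formal K-flatness*: for every closed point $x\in D_s$, all finite $\hat\Lambda$-morphisms $\operatorname{Spec}\widehat{\mathcal O}_{D,x}\to\operatorname{Spec}\hat\Lambda[[y_1,\dots,y_n]]$, with flatness over $\hat\Lambda$.

**Example 2.4.** To see how the classes of maps grow, let $D=\mathbb P^1_\Lambda$ be embedded as a conic in $\mathbb P^2_\Lambda$, $n=N=2$. The linear projections are coordinate changes of $\mathbb P^2$. The maps in 2 are given by triples of forms of even degree $2m$ in the coordinates $r_0,r_1$ of $\mathbb P^1$. In 3 odd degrees occur too, for instance $[r_0^3:r_0r_1^2:r_1^3]$. In 4 one may take $D^\circ=\{r_0r_1\ne0\}$ and the closed embedding $r\mapsto(r,1/r)$ into $\mathbb A^2$. In 5, at $r_1=0$ with $t=r_1/r_0$, one may take $y_1\mapsto t^2$ and $y_2\mapsto q(t)$ for any power series $q=a(t^2)+t\,b(t^2)$ in the maximal ideal. Since $\hat\Lambda[[t]]$ has basis $1,t$ over $\hat\Lambda[[y_1]]$, the Fitting ideal is generated by $(y_2-a(y_1))^2-y_1b(y_1)^2$, a monic polynomial in $y_2$ without poles.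

**Theorem (Kollár, 2019; quoted).** The Cayley hypersurface $\mathrm{Ca}(D)$ can be defined for such families. For $S$ local with infinite residue field the following are equivalent: $\mathrm{Ca}(D)\to S$ is flat; the images of all projections $D\to\mathbb P^n_S$ with center disjoint from $D$ are flat; the images of general projections $D\to\mathbb P^n_S$ are flat. This common property is C-flatness.

The lecture notes "Families of Algebraic Varieties, Felix Klein Lectures" contain the conjecture that the five notions are all equivalent. It is false.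

**Theorem 1.** Let $p$ be a prime, $k$ an infinite field of characteristic $p$, $A=k[\eta_1,\eta_2,\eta_3]/(\eta_1^p,\eta_2^p,\eta_3^p)$, $S=\operatorname{Spec}A$, $n=2$. There is $D\subset\mathbb P^5_S$ as in the standing setting, with $D_s$ generically reduced, that is C-flat but satisfies none of 2, 3, 4, 5.

**Theorem 2.** In the standing setting:

- (a) $2\Leftrightarrow3\Leftrightarrow4$, and these imply 1 and 5.
- (b) If $\kappa(x)/k$ is separable for all closed $x\in D_s$ (for example if $k$ is perfect), then $5\Leftrightarrow2$.
- (c) If $\operatorname{char}k=0$, all five notions are equivalent.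
- (d) For every imperfect field $k$ there is a $D$ over $S=\operatorname{Spec}k[\varepsilon]/(\varepsilon^2)$ satisfying 5 but not 1.

Hence, for an infinite field $k$, the conjecture holds for all $S$ with residue field $k$ if and only if $\operatorname{char}k=0$: combine Theorem 1 with Theorem 2(c).

Theorem 1 is proved in Section 6 and uses only Sections 3 and 4. Theorem 2 occupies Sections 7 to 11.

## 3. The ideal of an image is determined at the generic points of the fibers

We recall the algebra that will be used.

**(A1)** Let $\Lambda\to R$ be a local homomorphism of Noetherian local rings and $M$ a finite $R$-module. If $M$ is $\Lambda$-flat and $M_0$ is $R_0$-flat, then $M$ is $R$-flat (fiber criterion). If $M$ is $\Lambda$-flat and $f\in R$ is a nonzerodivisor on $M_0$, then $f$ is a nonzerodivisor on $M$ and $M/fM$ is $\Lambda$-flat. If $M/\mathfrak m^rM$ is $\Lambda/\mathfrak m^r$-flat for all $r$, then $M$ is $\Lambda$-flat.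

**(A2)** Let $\Lambda$ be local with nilpotent maximal ideal; no finiteness is assumed on modules. If $N\to N'$ is a map with $N'$ flat that is an isomorphism modulo $\mathfrak m$, it is an isomorphism: it is surjective by Nakayama, its kernel $\mathcal K$ satisfies $\mathcal K/\mathfrak m\mathcal K=0$ because $N'$ is flat, so $\mathcal K=0$. If $N$ is flat and $f:N\to N$ is injective modulo $\mathfrak m$, then $f$ is injective with flat cokernel: $f$ is injective on each $\mathfrak m^iN/\mathfrak m^{i+1}N=(\mathfrak m^i/\mathfrak m^{i+1})\otimes_kN_0$, hence on $N$; then $\operatorname{Tor}_1(N/fN,k)=\ker(f_0)=0$, which gives flatness since $\mathfrak m$ is nilpotent.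

**(A3)** Fitting ideals commute with base change. If $M$ has $r$ generators, $\operatorname{Ann}(M)^r\subset\operatorname{Fitt}_0(M)\subset\operatorname{Ann}(M)$. The Fitting ideal of the cokernel of a square matrix is generated by the determinant.

**(A4)** Characteristic polynomials commute with base change and are multiplicative in exact sequences of finite free modules. If $q$ acts on $K^d$, then $K^d$ with $Z$ acting as $q$ is $\operatorname{coker}(Z-q)$ on $K[Z]^d$, so its zeroth Fitting ideal over $K[Z]$ is $(\chi_q)$. If $G$ is monic with $G(q)=0$, then $G\cdot\mathrm{Id}=(Z-q)Q$ for a matrix $Q$ over $K[Z]$, and taking determinants $\chi_q\mid G^d$. If $K_1$ is finite free over $K$, and $B$ is finite free over $K_1$, the characteristic polynomial of $q\in B$ over $K$ is the norm of the one over $K_1$.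

**(A5)** If $X\to S$ is a flat morphism of Noetherian schemes, $\operatorname{Ass}(\mathcal O_X)$ is contained in the union of the $\operatorname{Ass}$ of the fibers. If $A\to B$ is a flat homomorphism of Noetherian rings and $M$ a finite $A$-module, primes in $\operatorname{Ass}_B(M\otimes_AB)$ contract to primes in $\operatorname{Ass}_A(M)$. If $\mathcal F$ is coherent and $\mathcal F_Z\subset\mathcal F$ is the subsheaf of sections supported in a closed set $Z$, then $\operatorname{Ass}(\mathcal F/\mathcal F_Z)=\operatorname{Ass}(\mathcal F)\setminus Z$.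

The next lemma makes "largest ideal sheaf" computable.

**Lemma 3.1.** Let $S$ be any Noetherian scheme, $T=\mathbb P^n_S$ or $T\subset\mathbb A^n_S$ open, $\pi:D'\to T$ finite with $D'\subset D$ open, $I=\operatorname{Fitt}_0(\pi_*\mathcal O_{D'})$, and $\Gamma$ the set of generic points of fibers of $\operatorname{Supp}\pi(D')$ over $S$.

(i) If $\zeta\in\operatorname{Ass}(\mathcal O_T/I)$ specializes to a point of $\Gamma$, then $\zeta\in\Gamma$.

(ii) The ideal $J$ of $\pi_*D'$ has stalks
$$J_\theta=\ker\Bigl(\mathcal O_{T,\theta}\to\prod_{\gamma\in\Gamma,\ \gamma\rightsquigarrow\theta}\mathcal O_{T,\gamma}/I_\gamma\Bigr),$$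
where $\gamma\rightsquigarrow\theta$ means that $\gamma$ specializes to $\theta$, and $\operatorname{Ass}(\mathcal O_T/J)\subset\Gamma$. In particular $J$ commutes with restriction to open subsets of $T$ and with localization of $S$.

*Proof.* (i) Let $\zeta$ specialize to $\gamma\in\Gamma$, and let $\gamma$ lie over $r\in S$. The closure of $\gamma$ in $T_r$ has dimension $n-1$, so $V=\mathcal O_{T_r,\gamma}$ is a discrete valuation ring. A point of $D'$ over $\gamma$ has residue field of transcendence degree $n-1$ over $\kappa(r)$, so it is a generic point of $D'_r$, and $D'$ is $S$-flat there. Hence $M=(\pi_*\mathcal O_{D'})_\gamma$ is $S$-flat. Its fiber $M_r$ has finite length over $V$, since $\gamma$ is generic in $\pi(D'_r)$. Take a surjection $\mathcal O_{T,\gamma}^a\to M$ with kernel $F$. As $M$ is flat, $F$ is $\mathcal O_{S,r}$-flat and $F_r=\ker(V^a\to M_r)$, which is free of rank $a$. By (A1) $F$ is free of rank $a$. So $I_\gamma=(\phi)$ with $\phi$ a determinant whose image in $V$ is nonzero. By (A1) $\phi$ is a nonzerodivisor and $\mathcal O_{T,\gamma}/(\phi)$ is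 $S$-flat. By (A5), $\operatorname{Ass}(\mathcal O_{T,\gamma}/\phi)$ lies in the union over $r'\in S$ of the $\operatorname{Ass}$ of the fibers. By flatness of $\mathcal O_{T,\gamma}/(\phi)$, $\phi$ stays a nonzerodivisor on the fiber over $r'$, so that fiber of $V(\phi)$ is a Cartier divisor in a regular scheme, and its associated points are its generic points. Since $V(\phi)$ is the support of $\pi_*\mathcal O_{D'}$ near $\gamma$, these points are in $\Gamma$.

(ii) Let $E=\operatorname{Ass}(\mathcal O_T/I)\setminus\Gamma$, a finite set, and $\mathcal Z=\overline E$. By (i), $\mathcal Z\cap\Gamma=\emptyset$. Let $J\supset I$ be such that $J/I$ is the subsheaf of sections of $\mathcal O_T/I$ supported in $\mathcal Z$. An element of $J_\theta/I_\theta$ vanishes at all $\gamma\in\Gamma$, because $\gamma\notin\mathcal Z$. Conversely let $f\in(\mathcal O_T/I)_\theta$ vanish at all $\gamma\in\Gamma$ specializing to $\theta$. Each associated point $\zeta$ of $\mathcal O_{T,\theta}f$ is in $\operatorname{Ass}(\mathcal O_T/I)$ and $f_\zeta\ne0$, so $\zeta\notin\Gamma$, i.e. $\zeta\in E$.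 So $f$ is supported in $\mathcal Z$. Thus $J$ has the stated stalks; it agrees with $I$ at $\Gamma$ and contains every ideal that does, so it is the ideal of $\pi_*D'$. By (A5), $\operatorname{Ass}(\mathcal O_T/J)=\operatorname{Ass}(\mathcal O_T/I)\setminus\mathcal Z\subset\Gamma$. The stalk formula involves only generizations of $\theta$, which gives the last statement. $\square$

## 4. Flatness of the image is regularity of a characteristic polynomial

**Setting (R).** $R$ is a Noetherian local ring with maximal ideal $\mathfrak n$, flat over $\Lambda$ via a local homomorphism, with $R_0=R/\mathfrak mR$ regular. Then $R_0$ is a domain, $\mathfrak mR$ is prime, and we put $K:=R_{\mathfrak mR}$. Elements outside $\mathfrak mR$ are nonzerodivisors on $R_0$, hence on $R$ by (A1); so $R\subset K$. $B$ is a finite $R$-algebra that is $\Lambda$-flat at all primes over $\mathfrak mR$. Then $B_K=B\otimes_RK$ is $\Lambda$-flat, and $B_K/\mathfrak mB_K$ is a vector space over the field $K/\mathfrak mK$; by (A1) $B_K$ is $K$-flat, so free of some rank $d$. For $q\in B$ let $\chi_q\in K[Z]$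 be its characteristic polynomial on $B_K$ and $J':=\ker(R[Z]\to K[Z]/(\chi_q))$. *Regular* means: with coefficients in $R$.

In Example 1.1, $R$ is the local ring of $A[t]$ at $(t,\varepsilon)$ and $K=k(t)[\varepsilon]$; there $\chi=Z-\varepsilon/t$ is not regular.

**Lemma 4.1.** $R[Z]/J'$ is $\Lambda$-flat if and only if $\chi_q\in R[Z]$. In all cases $R[Z]/J'$ is a finite $R$-module.

*Proof.* Since $B$ is finite, there is a monic $G\in R[Z]$ with $G(q)=0$. By (A4) $\chi_q\mid G^d$, so $G^d\in J'$ and $M=R[Z]/J'$ is finite over $R$. If $\chi_q\in R[Z]$, division with remainder gives $J'=\chi_qR[Z]$, so $M$ is $R$-free, hence $\Lambda$-flat.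

Conversely let $M$ be $\Lambda$-flat. The point is that $M$ then has a finite free resolution over $R$, from which $\chi_q$ can be read off. Take a minimal free resolution $F_\bullet$ of $M$. As $M$ and all $F_i$ are $\Lambda$-flat, $F_\bullet\otimes_\Lambda k$ is a free resolution of $M_0$ over $R_0$. Hence $\operatorname{Tor}^R_i(M,R/\mathfrak n)=\operatorname{Tor}^{R_0}_i(M_0,R/\mathfrak n)$, which is $0$ for $i>\dim R_0$ because $R_0$ is regular. So $F_\bullet$ is finite. Lift multiplication by $Z$ on $M$ to a chain map of $F_\bullet$, with characteristic polynomials $\chi_{F_i}\in R[Z]$. By definition $M\subset K[Z]/(\chi_q)$, so $M_K=K[Z]/(\chi_q)$, which is $K$-free, and $Z$ acts on it with characteristic polynomial $\chi_q$. The sequence $F_{\bullet,K}\to M_K\to0$ is exact with free terms over a local ring, so all its kernels are free, and multiplicativity gives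
$$\chi_q\cdot\prod_{i\ \mathrm{odd}}\chi_{F_i}=\prod_{i\ \mathrm{even}}\chi_{F_i}.$$
Divide the right side by the monic polynomial $\prod_{\mathrm{odd}}\chi_{F_i}$. Division is possible in $R[Z]$ and unique in $K[Z]$; so the quotient $\chi_q$ is in $R[Z]$. $\square$

**4.2 (completion).** Let $\hat R$ be the completion of $R$ and $\hat K=\hat R_{\mathfrak m\hat R}$; here $\hat R_0$ is the completion of $R_0$, again regular, and $\mathfrak m\hat R\cap R=\mathfrak mR$. So $K\to\hat K$ is faithfully flat. Moreover $K\cap\hat R=R$: if $a/b\in\hat R$ with $b\notin\mathfrak mR$, then $a\in b\hat R\cap R=bR$. Therefore $\chi_q\in R[Z]\iff\chi_q\in\hat R[Z]$. Also $B\otimes_R\hat R=\prod_xB_x$, the product of the completions at the maximal ideals. Each $B_x\otimes\hat K$ is a direct factor of a free module over a local ring, so free, and $\chi_q=\prod_x\chi_{q,x}$, $\operatorname{Tr}=\sum_x\operatorname{Tr}_x$.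

**4.3.** If $B$ is $R$-flat, it is $R$-free and $\chi_q\in R[Z]$. By (A1) $B$ is $R$-flat if $B$ is $\Lambda$-flat and $B_0$ is $R_0$-flat.

**Lemma 4.4 (projective targets).** Let $\pi:D\to\mathbb P^n_S$ be finite and $c\in\mathbb P^n(S)$ a section with $c_s\notin\pi(D_s)$. Then $c\cap\pi(D)=\emptyset$, and the composite $\rho:D\to\mathbb P^{n-1}_S$ of $\pi$ with projection from $c$ is finite. Let $w\in\mathbb P^{n-1}_s$, $R=\mathcal O_{\mathbb P^{n-1}_S,w}$, and $B$ the ring of $D\times_{\mathbb P^{n-1}_S}\operatorname{Spec}R$. The part of $\mathbb P^n_S\setminus c$ over $\operatorname{Spec}R$ is $\operatorname{Spec}R[Z]$; let $q\in B$ be the image of $Z$. Then $\pi_*D$ is flat over $S$ at all points over $w$ if and only if $\chi_q\in R[Z]$, if and only if $\prod_{x\mapsto w}\chi_{q,x}\in\hat R[Z]$.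

*Proof.* The closed set $c\cap\pi(D)$ is proper over $S$ and misses the closed fiber, so it is empty. The projection $\mathbb P^n_S\setminus c\to\mathbb P^{n-1}_S$ is affine and $D$ is proper, so $\rho$ is affine and proper, i.e. finite. A point of $\operatorname{Spec}B$ over $\mathfrak mR$ lies over the generic point of $\mathbb P^{n-1}_s$, so it is a generic point of $D_s$; hence (R) holds.

We compare the ideal of $\pi_*D$ in $R[Z]$ with $J'$. A point $\gamma\in\Gamma\cap\operatorname{Spec}R[Z]$ over $r\in S$ has transcendence degree $n-1$ over $\kappa(r)$, and $\pi(D)\to\mathbb P^{n-1}_S$ is finite, so $\gamma$ maps to the generic point of $\mathbb P^{n-1}_r$. In $\operatorname{Spec}R$ this is the prime $rR\subset\mathfrak mR$ (where $r$ also denotes the prime ideal of $\Lambda$). So $\gamma\in\operatorname{Spec}K[Z]$. There $\operatorname{Fitt}_0=(\chi_q)$ by (A4). The maximal ideals of $K[Z]/(\chi_q)$ lie over $\mathfrak mK$ and in the support of $B$. So they are images of primes of $B$ over $\mathfrak mR$, that is, of generic points of $D_s$; they belong to $\Gamma$. By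 Lemma 3.1(ii), $f\in R[Z]$ is in the ideal of $\pi_*D$ if and only if $f\in(\chi_q)K[Z]_\gamma$ for all $\gamma\in\Gamma\cap\operatorname{Spec}R[Z]$. Since these $\gamma$ lie in $\operatorname{Spec}K[Z]$ and include all maximal ideals of $K[Z]/(\chi_q)$, the condition is $f\in(\chi_q)K[Z]$. So the ideal is $J'$. As $R[Z]/J'$ is finite over $R$, its maximal ideals are the points over $w$, and flatness at these points means flatness of $R[Z]/J'$. Use Lemma 4.1 and 4.2. $\square$

**4.5 (formal setting).** For a closed point $x\in D_s$ put $B_x=\widehat{\mathcal O}_{D,x}$ with maximal ideal $\mathfrak m_x$. For closed $w\in\mathbb A^{n-1}_k$ let $R_w$ be the completion of $\Lambda[y_1,\dots,y_{n-1}]$ at $w$; for closed $z\in\mathbb A^n_k$ let $O_z$ be the completion of $\Lambda[y_1,\dots,y_n]$ at $z$. If $\kappa(w)=k$, then $R_w\cong\hat\Lambda[[y_1,\dots,y_{n-1}]]$ after translation.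

$B_{x,0}$ is the completion of an equidimensional local ring of a scheme of finite type over $k$, so it is equidimensional of dimension $n-1$; its minimal primes contract to generic points of $D_s$ (going down). So $B_x$ is $\Lambda$-flat at them. It is also $\hat\Lambda$-flat there, by the last part of (A1), since $\Lambda/\mathfrak m^r=\hat\Lambda/\mathfrak m^r\hat\Lambda$. Let $\sigma:R_w\to B_x$ be a finite local $\hat\Lambda$-homomorphism. A prime of $B_{x,0}$ lies over $0\subset R_{w,0}$ if and only if its quotient has dimension $n-1=\dim R_{w,0}$. So the primes of $B_x$ over $\mathfrak mR_w$ are exactly the minimal primes of $B_{x,0}$, and (R) holds over $\hat\Lambda$ for $R_w,B_x$. We write $\chi^\sigma_q$ and $\operatorname{Tr}_\sigma$.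

**Lemma 4.6.** Let $O_z\to B=B_x$ be a finite local $\hat\Lambda$-homomorphism, $y_i\mapsto b_i$, such that $\sigma:R_w\to B$, $y_i\mapsto b_i$ $(i<n)$, is finite, where $w$ is the image of $z$. Let $I=\operatorname{Fitt}_0^{O_z}(B)$, $\Sigma\subset O_z$ the complement of the union of the minimal primes of $\operatorname{Supp}B_0$, and $J_z=\ker(O_z\to\Sigma^{-1}(O_z/I))$. Then $O_z/J_z$ is $\hat\Lambda$-flat if and only if $\chi^\sigma_{b_n}\in R_w[Z]$. If $z=0$, then $J_z$ is the ideal of the image as in notion 5.

*Proof.* **Step 1: descend from $O_z$ to $R_w[Z]$.** The purpose is to describe $O_z/I$ by a finite $R_w$-algebra. $O_z$ is the completion of $R_w[Z]$ at $z$. The ring $R_w[Z]/\operatorname{Ann}(B)\subset B$ has $B$ integral over it, and $B$ is local; so $z$ is the only maximal ideal in the support of $B$. As $B$ is complete, $B\otimes_{R_w[Z]}O_z=B$, and $I=I'O_z$ with $I'=\operatorname{Fitt}_0^{R_w[Z]}(B)$. By (A3) $I'$ contains a power of $\operatorname{Ann}(B)$, hence a monic polynomial; so $R_w[Z]/I'$ is finite over $R_w$ with only maximal ideal $z$, therefore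 complete, and $O_z/I=R_w[Z]/I'$.

**Step 2: identify the localization.** The purpose is to show $\Sigma^{-1}(O_z/I)=K[Z]/(\chi)$, $\chi=\chi^\sigma_{b_n}$. $\operatorname{Supp}B_0$ is the image of $\operatorname{Spec}B_0$, so its minimal primes are images of minimal primes of $B_{x,0}$, and by the dimension count of 4.5 they are exactly the primes of $R_w[Z]/I'$ over $\mathfrak mR_w$. These are the maximal ideals of $(R_w[Z]/I')\otimes K=K[Z]/(\chi)$, by (A3) and (A4). Since $R_w\setminus\mathfrak mR_w\subset\Sigma$ and elements of $\Sigma$ are units in $K[Z]/(\chi)$, we get the claim. So $O_z/J_z$ is the image of $R_w[Z]$ in $K[Z]/(\chi)$, i.e. $R_w[Z]/J'$, and Lemma 4.1 over $\hat\Lambda$ proves the first assertion.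

**Step 3: compare with notion 5 for $z=0$.** We must see that every point of $\Gamma$, the set of generic points of the fibers of the image over $\operatorname{Spec}\hat\Lambda$, lies in $\operatorname{Spec}K[Z]/(\chi)$. Let $\gamma\in\Gamma$ lie over $\hat r\in\operatorname{Spec}\hat\Lambda$ and let $\mathfrak Q\subset B$ be a prime over $\gamma$. It is minimal over $\hat rB$: a smaller prime containing $\hat rB$ would also contract to $\hat r$, and its image would be a strictly smaller prime in the fiber of the image (finite maps have no inclusions between distinct primes over one prime). Let $\mathfrak q$ be the contraction of $\mathfrak Q$ to $O=\mathcal O_{D_{\hat\Lambda},x}$, whose completion is $B$. By going down $\mathfrak q$ is minimal over $\hat rO$, so it is a generic point of the fiber $D_{\hat r}$, and $\mathfrak Q$ is minimal over $\mathfrak qB$. As $\hat\Lambda$ is universally catenary, the dimension formula gives $\dim O/\mathfrak q=\dim\hat\Lambda/\hat r+(n-1)$; the residue field $\kappa(x)$ is algebraic over $k$. By Ratliff's theorem (a universally catenary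 local domain is formally equidimensional), $B/\mathfrak qB$ is equidimensional. So
$$\dim B/\mathfrak Q=\dim\hat\Lambda/\hat r+n-1=\dim R_w/\hat rR_w ,$$
and $R_w/\hat rR_w=(\hat\Lambda/\hat r)[[y_1,\dots,y_{n-1}]]$ is a domain. Since $B/\mathfrak Q$ is finite over $R_w/(\mathfrak Q\cap R_w)$, we get $\mathfrak Q\cap R_w=\hat rR_w\subset\mathfrak mR_w$. Hence $\Gamma\subset\operatorname{Spec}K[Z]/(\chi)$. Also $\Gamma$ contains the maximal ideals of $K[Z]/(\chi)$, which are the generic points of the closed fiber. So $\ker(O_z\to\prod_\Gamma(O_z/I)_\gamma)=J_z$. At each $\gamma\in\Gamma$ this ideal agrees with $I$, because $(O_z/I)_\gamma$ is a localization of $K[Z]/(\chi)$; and it contains every ideal that agrees with $I$ at $\Gamma$. $\square$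

**Corollary 4.7 (swap).** In Lemma 4.6, $J_z$ does not depend on the order of the coordinates. So if the $(n-1)$-tuples omitting $b_n$, respectively $b_i$, both give finite homomorphisms, then $\chi_{b_n}$ (relative to the first) is regular if and only if $\chi_{b_i}$ (relative to the second) is regular.

## 5. Polarizing traces, and the multinomial coefficients that vanish

A natural attempt to prove the conjecture: if $\chi_\ell$ is regular for all linear functions $\ell=\sum a_ix_i$, then so are the power traces $\operatorname{Tr}(\ell^j)$; expand them in $a$ and read off the traces of all monomials. The expansion is legitimate by interpolation.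

**Lemma 5.1 (interpolation).** In Setting (R), if $f\in K[a_1,\dots,a_r]$ takes values in $R$ at all $a\in\Lambda^r$ whose reduction lies in a nonempty Zariski open $\Omega\subset k^r$, then $f\in R[a_1,\dots,a_r]$.

*Proof.* As $k$ is infinite, no nonzero polynomial vanishes on $\Omega$. So there are points of $\Omega$ at which the evaluation matrix of the monomials of degree $\le\deg f$ is invertible over $k$. Lift the points to $\Lambda$; the matrix is invertible over $\Lambda$, so the coefficients of $f$ are $\Lambda$-combinations of its values. $\square$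

Below, *general $a\in\Lambda^r$* means: with reduction in a suitable nonempty open subset of $k^r$.

**Lemma 5.2.** Let $\operatorname{char}k=0$. In (R), let $B$ be generated as an $R$-module by monomials in $x_0,\dots,x_N$, and suppose $\chi_\ell\in R[Z]$ for $\ell=\sum a_ix_i$ with general $a\in\Lambda^{N+1}$. Then $\operatorname{Tr}(B)\subset R$. Moreover, if $\operatorname{Tr}(B)\subset R$, then $\chi_q\in R[Z]$ for all $q\in B$.

*Proof.* For general $a$, $\operatorname{Tr}(\ell^j)=\sum_{|\alpha|=j}\binom j\alpha\operatorname{Tr}(x^\alpha)a^\alpha$ is in $R$. By Lemma 5.1, $\binom j\alpha\operatorname{Tr}(x^\alpha)\in R$, and $\binom j\alpha$ is a unit in $\Lambda$. The second claim is Newton's identities, as nonzero integers are units in $\Lambda$. $\square$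

The attempt works in characteristic $0$ (Section 10 completes it). In characteristic $p$ it stops exactly at the division by $\binom j\alpha$, which is $0$ for many monomials. There, linear projections with a fixed base coordinate only control the coefficients of $\chi_\ell$, whose degree in $a$ is at most the rank $d$. This suggests using $d=p$ branches and looking for a monomial of degree larger than $p$, with multinomial coefficient divisible by $p$, whose trace has a pole.

**Example 5.3 ($p=2$).** Let $\operatorname{char}k=2$ and $\eta_1^2=\eta_2^2=\eta_3^2=0$. Consider two branches over the $t$-line, with functions $x=(0,t^4)$ and $z_i=(\eta_it^{-2},\eta_i(t^{-2}+1))$, $i=1,2,3$. For a linear function $q=ux+\sum v_iz_i$ put $\eta_v=\sum v_i\eta_i$; then $\eta_v^2=\sum v_i^2\eta_i^2=0$. The values of $q$ are $\eta_vt^{-2}$ and $ut^4+\eta_v(t^{-2}+1)$. Their sum is $ut^4+\eta_v$ and their product is $u\eta_vt^2$: no poles. But the cubic function $z_1z_2z_3$ has trace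
$$\eta_1\eta_2\eta_3\bigl(t^{-6}+(t^{-2}+1)^3\bigr)=\eta_1\eta_2\eta_3(t^{-4}+t^{-2}+1),$$
which has a pole. Its multinomial coefficient is $3!=6$, which is even.

**5.4 (the power sums for general $p$).** With values $X+j$, $j\in\mathbb F_p$, two identities do the work. First
$$\prod_{j\in\mathbb F_p}(X+jX')=X^p-X'^{\,p-1}X. \tag{5.1}$$
Second, recall that $\sum_{j\in\mathbb F_p}j^i=-1$ if $i>0$ and $(p-1)\mid i$, and $0$ otherwise. So $\sum_j(X+j)^{p-1}=-1$ and, as $(X+j)^p=X^p+j$,
$$\sum_{j\in\mathbb F_p}(X+j)^{2p-1}=X^p\sum_j(X+j)^{p-1}+\sum_jj(X+j)^{p-1}=-X^p+(\text{terms of degree}<p). \tag{5.2}$$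
The exponent $2p-1$ is the first for which the sum is not constant. For $e\le p-1$ it is constant because $\sum_jj^i=0$ for $0\le i<p-1$. For $e=p+f$ with $0\le f\le p-2$ the sum is $X^p\sum_j(X+j)^f+\sum_jj(X+j)^f$; the first term vanishes, and in the second only $j^{f+1}$ with $f=p-2$ contributes, a constant. To make a monomial of degree $2p-1$ in the functions $\eta_i(X+j)$ with exponents at most $p-1$ one needs three of them; this is why there are three $\eta_i$.

**5.5 (why the pole should be a $p$-th power).** A linear projection may also change the base coordinate to $T=t+cz$ with $z$ nilpotent but polar. Suppose in Example 5.3 we used $z_i=\eta_i(t^{-1}+j)$, $j\in\{0,1\}$, and took $T=t+\sum c_iz_i$. With $\eta_c=\sum c_i\eta_i$, $\eta_c^2=0$, we get $t=T+\eta_c(T^{-1}+j)$ and $t^{-1}=T^{-1}+\eta_c(T^{-1}+j)T^{-2}$, so $\sum_jz_1=\eta_1+\eta_1\eta_cT^{-2}$. This has a pole if $\eta_1\eta_c\neq0$, and C-flatness fails. With $t^{-p}$ in place of $t^{-1}$ the problem disappears, because taking $p$-th powers kills the nilpotent perturbation: $T^p$ agrees with $t^p$ to high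 order. That is the idea of the construction below.

## 6. A C-flat family with $p$ branches: proof of Theorem 1

**Step 1: construct $D$.** Let $k,p,A$ be as in Theorem 1 and $\mathfrak m=(\eta_1,\eta_2,\eta_3)$, a nilpotent ideal. Use homogeneous coordinates $X_0,X_1,Y,V_1,V_2,V_3$ on $\mathbb P^5$. For $j\in\mathbb F_p$ define over $\mathbb G_{m,A}=\operatorname{Spec}A[t^{\pm1}]$
$$\varphi_j(t)=[\,1:t:jt^{p^2}:\eta_1(t^{-p}+j):\eta_2(t^{-p}+j):\eta_3(t^{-p}+j)\,].$$
The map $\coprod_j\varphi_j$ is a closed immersion of $\coprod_j\mathbb G_{m,A}$ into $\{X_0X_1\ne0\}$: the image of the coordinate ring contains $t^{\pm1}$ and the element $YX_0^{p^2-1}/X_1^{p^2}\mapsto(j)_j$, whose components are distinct constants in $\mathbb F_p$, so it contains all idempotents (Lagrange interpolation). Let $D$ be the scheme-theoretic closure of $\coprod_j\mathbb G_{m,A}$ in $\mathbb P^5_A$.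

Topologically $D_s=\bigcup_jC_j$ with $C_j$ the closure of $\{[1:t:jt^{p^2}:0:0:0]\}$. So $D$ has pure relative dimension $1=n-1$. The open part $D\cap\{X_0X_1\ne0\}=\coprod_j\mathbb G_{m,A}$ contains the generic points of $D_s$ and is smooth over $A$. So the standing hypotheses hold and $D_s$ is generically reduced. Let $o=[1:0:0:0:0:0]$.

**Step 2: away from $o$ there are no poles.** The purpose is to show that only the point $o$ matters. With $v=1/t$ the map $\varphi_j$ extends over $v=0$:
$$\varphi_0=[v:1:0:\eta_iv^{p+1}],\qquad\varphi_j=[v^{p^2}:v^{p^2-1}:j:\eta_i(v^{p^2+p}+jv^{p^2})]\quad(j\ne0).$$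
This gives $\psi:\tilde D=\coprod_j(\mathbb P^1_A\setminus\{t=0\})\to\mathbb P^5_A\setminus\{o\}$. Modulo $\mathfrak m$, $\psi$ is the restriction over $\mathbb P^5_k\setminus o$ of a morphism $\coprod_j\mathbb P^1_k\to\mathbb P^5_k$. That morphism is nonconstant on each component, hence finite, and the preimage of $o$ is $\{t=0\}$. So $\psi$ is finite modulo the nilpotent ideal $\mathfrak m$, hence finite. As $v$ is a nonzerodivisor on $\tilde D$, $\coprod_j\mathbb G_{m,A}$ is schematically dense in $\tilde D$, so $\psi$ factors through $D\setminus o$. The map $\tilde D\to D\setminus o$ is an isomorphism over $\{X_0X_1\ne0\}$, whose preimage is $\{v\ne0\}$.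

Let $\pi:D\to\mathbb P^2_A$ be *any* finite morphism, with $c,w,R$ as in Lemma 4.4, $w$ closed, and let $x\ne o$ be a point over $w$. Let $\tilde B_x$ be the completion of $\psi_*\mathcal O_{\tilde D}$ at $x$. The points of $B_x\otimes\hat K$ lie over generic points of $D_s$, where $X_0X_1$ is invertible; so $\tilde B_x\otimes\hat K=B_x\otimes\hat K$. Moreover $\tilde B_x$ is finite over $\hat R$ and $A$-flat. The ring $\tilde B_{x,0}$ is a product of complete discrete valuation rings, each finite over the discrete valuation ring $\hat R_0$; by dimension, $\hat R_0$ injects into each, so $\tilde B_{x,0}$ is torsion free, hence flat, over $\hat R_0$. By 4.3 applied to $\tilde B_x$: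
$$\text{all }\chi_{q,x}\text{ and }\operatorname{Tr}_x(q)\text{ with }x\ne o\text{ are regular.} \tag{6.1}$$

**Step 3: at $o$ the branches separate.** The purpose is to write $\chi_{P,o}$ as a product over $j$. In the chart $X_0\ne0$, $D$ has coordinate ring $\mathcal O\subset\prod_jA[t^{\pm1}]$ generated over $A$ by $t$, $x_0=(jt^{p^2})_j$ and $x_i=(\eta_i(t^{-p}+j))_j$, $i=1,2,3$. It is finite over $A[t]$, since $x_0^p=t^{p^2(p-1)}x_0$ and $x_i^p=0$. It has one maximal ideal over $t=0$, since $x_0,x_i$ are nilpotent modulo $t$. And $\mathcal O[1/t]=\prod_jA[t^{\pm1}]$. Therefore $B_o=\mathcal O\otimes_{A[t]}A[[t]]$ and $B_o[1/t]=\prod_jA((t))$, where $A((t))=A[[t]][1/t]$. By flatness of $A[[t]]$ over $A[t]$, $B_o\subset\prod_jA((t))$.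

Let $T\in\mathfrak m_o$ have components $T_j\equiv t\cdot(\text{unit of }k[[t]])$ modulo $\mathfrak m$. The ring $B_o/tB_o$ has finite length, so a minimal prime of the one-dimensional local ring $B_{o,0}$ does not contain $t$; it comes from $\prod_jk((t))$ and so does not contain $T$. Hence $B_o/TB_o$ has finite length and the complete ring $B_o$ is finite over $A[[T]]$. The localization of $A[[T]]$ at $\mathfrak mA[[T]]$ is $A((T))$: an element outside $\mathfrak mA[[T]]$ is $T^e\cdot$unit plus a nilpotent. Since $t$ is nilpotent modulo $T$ and $T$ modulo $t$, $B_o[1/T]=B_o[1/t]=\prod_jA((t))$. Each map $A((T))\to A((t))$, $T\mapsto T_j$, is a map of flat $A$-modules that is an isomorphism modulo $\mathfrak m$, hence an isomorphism by (A2). So $B_o\otimes A((T))=\prod_jA((T))$, and for $P\in B_o$ with components $P_j$, regarded in $A((T))$,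
$$\chi_{P,o}=\prod_{j\in\mathbb F_p}(Z-P_j),\qquad\operatorname{Tr}_o(P)=\sum_jP_j. \tag{6.2}$$

**Step 4: normal form of a linear projection.** The purpose is to choose coordinates in which Step 3 applies. A linear projection $\pi$ with center disjoint from $D$ is given by a free rank-3 direct summand $\mathcal V$ of the module of linear forms. The center misses the line $C_0=\{Y=V_i=0\}\subset\mathbb P^5_k$. So the restrictions of $\mathcal V_0$ to this line have no common zero; they span all linear forms in $X_0,X_1$, since fewer would have a common $k$-rational zero. Hence $\mathcal V\to AX_0\oplus AX_1$ is surjective modulo $\mathfrak m$, so surjective, with free kernel of rank 1, and $\mathcal V$ has a basis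
$$\ell_0=X_0+eY+\sum e_iV_i,\quad\ell_1=X_1+cY+\sum c_iV_i,\quad\ell_2=uY+\sum u_iV_i$$
with coefficients in $A$. We may still add multiples of $\ell_2$ to $\ell_0$ and $\ell_1$. This moves the point $\{\ell_0=\ell_1=0\}$ of $\mathbb P^2_k$ over all $k$-points of the affine plane $\ell_2\ne0$; since $k$ is infinite we may choose it outside the curve $\pi(D_s)$. Apply Lemma 4.4 with this point as center and $\rho=[\ell_0:\ell_1]$. By (6.1) only $w=\rho(o)=[1:0]$ and the factor at $o$ matter. There $\hat R=A[[T]]$ with $T=\ell_1/\ell_0$, and $Z$ maps to $P=\ell_2/\ell_0$.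

**Step 5: take $p$-th powers.** The purpose is to express the branches in the coordinate $W=T^p$ with small error. Write $\tau=t^p$, so $jt^{p^2}=j\tau^p$, and $\eta_a:=\sum a_i\eta_i$ for a vector $a$; in characteristic $p$, $\eta_a^p=\sum a_i^p\eta_i^p=0$. On branch $j$, with $X_0=1$,
$$\ell_0=1+ej\tau^p+\eta_e(\tau^{-1}+j),\quad\ell_1=t+cj\tau^p+\eta_c(\tau^{-1}+j),\quad\ell_2=uj\tau^p+\eta_u(\tau^{-1}+j),$$
where $\eta_e,\eta_c,\eta_u$ are formed with $(e_i),(c_i),(u_i)$. Modulo $\mathfrak m$, $T_j=t\cdot$unit, so Step 3 applies. As $j^p=j$,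
$$W\mapsto T_j^p=\frac{\tau+c^pj\tau^{p^2}}{1+e^pj\tau^{p^2}}\in\tau\bigl(1+\tau^{p^2-1}A[[\tau]]\bigr).$$
Inverting this series, on branch $j$ we get $\tau\in W(1+W^{p^2-1}A[[W]])$ and $\tau^{-1}\in W^{-1}+W^{p^2-2}A[[W]]$. Since $p^2-2\ge p$ for every prime $p$,
$$\ell_0=1+\eta_e(W^{-1}+j)+W^pr'_j,\qquad\ell_2=\eta_u(W^{-1}+j)+W^pr_j,\qquad r_j,r'_j\in A[[W]]. \tag{6.3}$$

**Step 6: the poles cancel, so $D$ is C-flat.** By (6.2), $\chi_{P,o}=\prod_j(Z\ell_0-\ell_2)_j\big/\prod_j(\ell_0)_j$. Put $v_i=Ze_i-u_i\in A[Z]$ and $\eta_v=\sum v_i\eta_i$. The $j$-th factor of the numerator is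
$$Z+\eta_v(W^{-1}+j)+W^p(Zr'_j-r_j).$$
Expand the product. A term with at least one factor $W^p(\cdot)$ has at most $p-1$ other factors, each of pole order $\le1$ in $W$, so it lies in $A[[W]][Z]$. The remaining term is, by (5.1),
$$\prod_j\bigl((Z+\eta_vW^{-1})+j\eta_v\bigr)=Z^p+\eta_v^pW^{-p}-\eta_v^{p-1}Z-\eta_v^pW^{-1}=Z^p-\eta_v^{p-1}Z,$$
because $\eta_v^p=\sum v_i^p\eta_i^p=0$ in $A[Z]$. So the numerator is in $A[[W]][Z]$. The same computation with $Z=1$, $u=u_i=0$, $r_j=0$ shows that the denominator is in $A[[W]]$; modulo $\mathfrak m$ it is $\prod_j(1+W^pr'_j)$, so it is a unit. Hence $\chi_{P,o}\in A[[T]][Z]$. By (6.1) and Lemma 4.4, $\pi_*D$ is flat at all points over every closed $w\in\mathbb P^1_k$. The flat locus is open and contains all closed points, so $\pi_*D$ is flat. As $\pi$ was an arbitrary linear projection, $D$ is C-flat.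

**Step 7: a map of degree $2p$ with nonflat image.** The purpose is to use (5.2). Consider the forms of degree $2p$
$$Q_0=X_0^{2p},\quad Q_1=X_1X_0^{2p-1}+X_1^{2p}+Y^{2p},\quad Q_2=X_0V_1^{p-1}V_2^{p-1}V_3,$$
which are linearly independent modulo $\mathfrak m$. The points of $D_s$ with $X_0=0$ are $[0:1:0:0:0:0]$ and $[0:0:1:0:0:0]$, where $Q_1=1$; so $Q_0,Q_1$ have no common zero on $D_s$. Hence $\pi'=[Q_0:Q_1:Q_2]$ is a linear projection composed with $\nu_{2p}$, with center disjoint from $\nu_{2p}(D)$, and Lemma 4.4 applies with $c=[0:0:1]$ and $w=[1:0]$, the image of $o$. At $o$ put $T=Q_1/Q_0$ and $P=Q_2/Q_0$: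
$$T_j=t+t^{2p}+j^{2p}t^{2p\cdot p^2},\qquad P_j=\omega(\tau^{-1}+j)^{2p-1},\qquad\omega=\eta_1^{p-1}\eta_2^{p-1}\eta_3\ne0.$$
With $W=T^p$ we have $T_j^p\in\tau(1+\tau^{2p-1}A[[\tau]])$, so $\tau^{-1}\in W^{-1}+W^{2p-2}A[[W]]$. In the expansion of $(\tau^{-1}+j)^{2p-1}$, a term with a factor from $W^{2p-2}A[[W]]$ has at most $2p-2$ other factors, of pole order $\le1$; so $(\tau^{-1}+j)^{2p-1}\equiv(W^{-1}+j)^{2p-1}$ modulo $A[[W]]$. By (6.2) and (5.2)
$$\operatorname{Tr}_o(P)\equiv\omega\sum_j(W^{-1}+j)^{2p-1}=-\omega W^{-p}+(\text{terms of pole order}<p\text{ in }W).$$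
So $\operatorname{Tr}_o(P)\notin A[[T]]$. By (6.1) the other $\operatorname{Tr}_x(P)$ are regular. So the coefficient of $Z^{d-1}$ in $\chi_P$ is not regular, and $\pi'_*D$ is not flat by Lemma 4.4: notion 2 fails.

**Step 8: notions 3, 4, 5 fail.** Maps as in 2 are finite, so $3\Rightarrow2$. A finite $D\to\mathbb P^n_S$ restricts to finite maps over the standard charts, and images commute with this restriction (Lemma 3.1), so $4\Rightarrow3$. Hence 3 and 4 fail. For 5, apply Lemma 4.6 with $z=0$ to $A[[y_1,y_2]]\to B_o$, $y_1\mapsto T$, $y_2\mapsto P=x_1^{p-1}x_2^{p-1}x_3\in\mathfrak m_o$. It is finite over $A[[y_1]]$ by Step 3, and $\chi_{P,o}$ is not regular. $\blacksquare$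

## 7. A pointwise condition equivalent to stable C-flatness

We turn to Theorem 2. Everything is compared with one condition on completed local rings.

**Condition (F).** For all closed $x\in D_s$, closed $w\in\mathbb A^{n-1}_k$, finite local $\hat\Lambda$-homomorphisms $\sigma:R_w\to B_x$ and $q\in B_x$: $\chi^\sigma_q\in R_w[Z]$.

For instance, (F) holds if $D$ is flat over $\Lambda$ and $D_s$ is regular: then $B_{x,0}$ is regular and finite over the regular ring $R_{w,0}$ of the same dimension, hence free over it, and 4.3 applies.

To get from projective maps to (F) we need two tools: one to isolate a single point $x$, one to approximate formal data by polynomial data.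

**Lemma 7.1 (isolating a factor).** Let $R$ in (R) be complete, $B=B_1\times B_2$, $q=(q_1,q_2)$, such that no maximal ideal of $R[Z]$ is in the support of both $B_1$ and $B_2$ (with $Z$ acting as $q_i$). If $\chi_q\in R[Z]$, then $\chi_{q_1},\chi_{q_2}\in R[Z]$.

*Proof.* Let $G\in R[Z]$ be monic with $G(q)=0$. By Hensel, $G=\prod_\alpha G_\alpha$ with pairwise comaximal monic $G_\alpha$ and $R[Z]/G_\alpha$ local, with maximal ideal $\mathfrak n_\alpha$. If $\mathfrak n_\alpha\notin\operatorname{Supp}B_i$, then $B_i/G_\alpha B_i=0$, so $G_\alpha$ acts on the finite module $B_i$ surjectively, hence bijectively. Let $G_i$ be the product of the other $G_\alpha$; then $G_i(q_i)=0$. By hypothesis $G_1$ and $G_2$ have no common factor $G_\alpha$, so they are comaximal. Over $K$, $\chi_{q_i}\mid G_i^d$ by (A4). So $G_1^dG_2^d\in(\chi_q)K[Z]\cap R[Z]=(\chi_q)$, and the Chinese remainder theorem gives $R[Z]/(\chi_q)=\prod_iR[Z]/(\chi_q,G_i^d)$. The factors are direct summands of a free module over a local ring, so $R$-free, and the characteristic polynomial of $Z$ on each is in $R[Z]$.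 Over $K$ the first factor is $K[Z]/(\chi_{q_1}\chi_{q_2},G_1^d)$; here $\chi_{q_2}$, a divisor of $G_2^d$, is a unit modulo $G_1^d$, and $\chi_{q_1}\mid G_1^d$, so it equals $K[Z]/(\chi_{q_1})$, on which $Z$ has characteristic polynomial $\chi_{q_1}$. The same holds for $i=2$. $\square$

**Lemma 7.2 (limits).** Let $\sigma:R=R_w\to B=B_x$ be finite and $q\in B$. Suppose that for every $e\ge1$ there are a local $\hat\Lambda$-homomorphism $\sigma':R\to B$ and $q'\in B$ with $\sigma'(y_i)\equiv\sigma(y_i)$ and $q'\equiv q$ modulo $\mathfrak m_x^e$, such that $\chi^{\sigma'}_{q'}\in R[Z]$ if $\sigma'$ is finite. Then $\chi^\sigma_q\in R[Z]$.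

*Proof.* **Step 1: $\sigma'$ is finite, with the same rank.** Since $\Lambda[y]\to R/\mathfrak n^e$ is surjective, $\sigma'\equiv\sigma$ modulo $\mathfrak m_x^e$ on all of $R$. Let $\mathfrak b:=\sigma(\mathfrak n)B$ and $\mathfrak m_x^a\subset\mathfrak b$, fix $c\ge1$ and take $e\ge ac+1$. Then $\sigma'(\mathfrak n)B\subset\mathfrak b$, and $\mathfrak b\subset\sigma'(\mathfrak n)B+\mathfrak m_x^e\subset\sigma'(\mathfrak n)B+\mathfrak m_x\mathfrak b$; by Nakayama $\sigma'(\mathfrak n)B=\mathfrak b$. Both maps induce the same $\kappa(w)$-structure on $B/\mathfrak b$, so $\sigma'$ is finite ($B$ is complete). Also $\mathfrak m_x^e\subset\mathfrak b^c$. The rank of $B_K$ via $\sigma$ is the rank of $B_0$ over $R_0$. As $R_0$ is regular, this is the multiplicity of $B_0$ with respect to $\mathfrak bB_0$, computed with $\kappa(w)$-lengths, and that is the same for $\sigma'$. Call it $d$.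

**Step 2: transfer relations.** Choose $\beta_1,\dots,\beta_r$ generating $B/\mathfrak b$ over $\kappa(w)$; they generate $B$ over $R$ via $\sigma$ and via $\sigma'$. Let $\Phi$ be a matrix of generating relations of the $\beta_l$ via $\sigma$, and $q\beta_l=\sum_{l'}\sigma(u_{ll'})\beta_{l'}$. The elements $\sum_l\sigma'(\Phi_{al})\beta_l$ and $q'\beta_l-\sum\sigma'(u_{ll'})\beta_{l'}$ lie in $\mathfrak m_x^e\subset\mathfrak b^c=\sum_l\sigma'(\mathfrak n^c)\beta_l$. So there are $\Phi'\equiv\Phi$ and $u'\equiv u$ modulo $\mathfrak n^c$ that give true relations via $\sigma'$.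

**Step 3: compare characteristic polynomials.** After renumbering, independently of $c$, $\beta_1,\dots,\beta_d$ is a $K$-basis of $B_K$ via $\sigma$. Then the columns $l>d$ of $\Phi$ have rows generating $K^{r-d}$, so some $(r-d)$-minor $h$ of them is not in $\mathfrak mR$. Cramer's rule gives $h\beta_l=\sum_{l'\le d}g_{ll'}\beta_{l'}$ for $l>d$ via $\sigma$, with $g_{ll'}$ polynomials in the entries of $\Phi$. The same polynomials in $\Phi'$ give $h'\equiv h$, $g'\equiv g$ modulo $\mathfrak n^c$ via $\sigma'$. For $c\gg0$, $h'\notin\mathfrak mR$ by Krull, so $\beta_1,\dots,\beta_d$ generate $B_K$ via $\sigma'$, and are a basis since the rank is $d$. Then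
$$h^d\chi^\sigma_q=\det(hZ-C),\qquad C_{ll'}=hu_{ll'}+\sum_{l''>d}u_{ll''}g_{l''l'}\quad(l,l'\le d),$$
and likewise with primes. Hence $h^d\chi^\sigma_q\equiv h'^d\chi^{\sigma'}_{q'}\equiv h^d\chi^{\sigma'}_{q'}$ modulo $\mathfrak n^cR[Z]$, where the second congruence uses $\chi^{\sigma'}_{q'}\in R[Z]$. So $h^d\chi^\sigma_q$ has coefficients in $h^dR+\mathfrak n^c$ for all $c\gg0$, hence in $h^dR$ by Krull. As $h$ is a unit in $K$, $\chi^\sigma_q\in R[Z]$. $\square$

**Proposition 7.3.** $2\Leftrightarrow3\Leftrightarrow$ (F), and (F) $\Rightarrow5$.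

*Proof.* **Step 1: (F) $\Rightarrow3$.** Given a finite $\pi:D\to\mathbb P^n_S$, choose a section $c$ with $c_s\notin\pi(D_s)$; this exists as $k$ is infinite. For closed $w\in\mathbb P^{n-1}_s$ the completion of $\mathcal O_{\mathbb P^{n-1}_S,w}$ is of the form $R_w$ in an affine chart, so $\prod_{x\mapsto w}\chi_{q,x}$ is regular by (F), and $\pi_*D$ is flat at all points over $w$ (Lemma 4.4). The flat locus is open and contains the closed points of the closed fiber; by properness it is everything.

**Step 2: $3\Rightarrow2$.** The maps in 2 are finite.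

**Step 3: (F) $\Rightarrow5$.** Given a finite $\hat\Lambda[[y_1,\dots,y_n]]\to B_x$, the ring $B_{x,0}$ has dimension $n-1$, so it is killed by some $0\ne f\in k[[y_1,\dots,y_n]]$. After a general linear change of the $y_i$, $f$ is regular in $y_n$; by Weierstrass $B_{x,0}$ is finite over $k[[y_1,\dots,y_{n-1}]]$, and so $B_x$ is finite over $\hat\Lambda[[y_1,\dots,y_{n-1}]]$. Use Lemma 4.6 with $z=0$.

**Step 4: $2\Rightarrow$ (F).** Let $\sigma:R_w\to B_x$ and $q$ be given. The purpose is to approximate them by a Veronese projection for which $x$ is alone over its image. Put $b_i=\sigma(y_i)$ for $i<n$ and $b_n=q$. Let $z\in\mathbb A^n_k$ be the closed point $\ker(k[y_1,\dots,y_n]\to\kappa(x))$, $y_i\mapsto b_i$, with geometric points $z_1,\dots,z_g\in\bar k^n$; it lies over $w$. Fix $e\ge1$. Choose a linear form $H_1$ over $\Lambda$ whose reduction vanishes neither at $x$ nor at any generic point of $D_s$. Let $\mathcal I_\Lambda\subset\mathcal O_{\mathbb P^N_\Lambda}$ be the $e$-th power of the ideal of $x$ and $\mathcal I$ its image in $\mathcal O_{\mathbb P^N_k}$. By Serre's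 theorems, for $M\gg0$: there are forms $G_i\in\Lambda[X]_M$ with $G_i/H_1^M\equiv b_i$ modulo $\mathfrak m_x^e$; $\mathcal I(M)$ is globally generated; $V=H^0(\mathcal I(M))$ has dimension $\ge n+1$; and $H^0(\mathcal I_\Lambda(M))\to V$ is surjective. Put $H=H_1^M$. For $v\in V^n$, lifted to $H^0(\mathcal I_\Lambda(M))^n$, replacing $G_i$ by $G_i+v_i$ preserves $G_i/H\equiv b_i$ modulo $\mathfrak m_x^e$. We claim that for general $v\in V^n$:

- (A) for no $j$ is there $\delta\in D_s(\bar k)$ not over $x$ with $(G_i+v_i)(\delta)=z_{j,i}H(\delta)$ for $i=1,\dots,n$;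
- (B) $H,G_1+v_1,\dots,G_{n-1}+v_{n-1}$ have no common zero on $D_s$;
- (C) $H,G_1+v_1,\dots,G_n+v_n$ are linearly independent modulo $\mathfrak m$.

Evaluation $V\otimes\bar k\to\bar k$ at a point off $x$ is nonzero. So for fixed $\delta$ the conditions in (A) have codimension $n$ in $V^n$, and the incidence variety has dimension at most $\dim V^n+(n-1)-n$. For (B), $D_s\cap\{H_1=0\}$ has dimension $\le n-2$ and does not contain $x$, so the bound is $\dim V^n+(n-2)-(n-1)$. In both cases the image in $V^n$ is not dense. (C) is an open condition, nonempty because no coset $G_i+V$ is contained in a space of dimension $\le n$, so one can choose the $v_i$ one after the other. As $k$ is infinite, a suitable $v$ over $k$ exists.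

Write $G_i$ for the new forms. By (B) and (C), $\pi=[H:G_1:\dots:G_n]$ is a linear projection of $\nu_M(D)$ with center disjoint from $\nu_M(D)$, and $c=[0:\dots:0:1]$ is allowed in Lemma 4.4. In the chart $H\ne0$, $\pi(x)=z$, and by (A) $x$ is the only point of $D_s$ over $z$. By 2 and Lemma 4.4, $\prod_{x'\mapsto w}\chi_{x'}\in R_w[Z]$. Lemma 7.1 with $B_1=B_x$ and $B_2$ the product of the other $B_{x'}$ (whose supports over $\mathfrak n$ avoid $z$) gives $\chi^{\sigma'}_{q'}\in R_w[Z]$ with $\sigma'(y_i)=G_i/H$ for $i<n$ and $q'=G_n/H$. As $e$ was arbitrary, Lemma 7.2 gives $\chi^\sigma_q\in R_w[Z]$. $\square$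

## 8. Localizing the base, and local K-flatness

Notion 4 concerns points of $D$ over all points of $S$. So we first show that C-flatness passes to localizations of $S$. This is not formal, because there are more projections over $\Lambda_{\mathfrak q}$ than over $\Lambda$.

**Lemma 8.1.** If $D$ is C-flat over $\Lambda$ and $\mathfrak q\in\operatorname{Spec}\Lambda$, then $D_{\Lambda_{\mathfrak q}}$ is C-flat over $\Lambda_{\mathfrak q}$.

The residue field $\kappa(\mathfrak q)\supset\Lambda/\mathfrak q$ is infinite because $\Lambda/\mathfrak q$ surjects onto $k$.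

*Proof.* **Step 1: the universal projection.** Let $u$ be the entries of an $(n+1)\times(N+1)$ matrix of indeterminates, and $\mathcal U\subset\operatorname{Spec}\Lambda[u]$ the open set over which the first $n$ universal linear forms have no common zero on $D$ and the rows are independent. It contains the point $\xi_s=\mathfrak m[u]$, and hence its generization $\xi_{\mathfrak q}=\mathfrak q[u]$. Let $\mathcal Z\subset\mathbb P^n_{\mathcal U}$ be the image of $D_{\mathcal U}$ under the universal projection; we use $c=[0:\dots:0:1]$.

**Step 2: $\mathcal Z$ is flat over $\mathcal U$ at all points over $\xi_s$.** The purpose is to deduce flatness at the generic matrix from flatness at all matrices over $\Lambda$. Take a standard chart of $\mathbb P^{n-1}$ with coordinates $t=(t_1,\dots,t_{n-1})$, and $g\in\Lambda[u]\setminus\mathfrak m[u]$ with $D(g)\subset\mathcal U$. The part of $D_{D(g)}$ over the chart is the spectrum of a finite $\Lambda[u]_g[t]$-algebra. By Setting (R) over the base $\Lambda[u]_{\mathfrak m[u]}$ it is free at the prime $\mathfrak m\Lambda[u]_g[t]$, hence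 free after inverting some $h\in\Lambda[u]_g[t]$ with $h\notin\mathfrak m\Lambda[u]_g[t]$. So the coefficients of $\chi$, the characteristic polynomial of the last coordinate, have the form $a/h^L$ with $a\in\Lambda[u]_g[t]$. Shrinking $D(g)$ we may assume that some $t$-coefficient of $h_0$ is a unit of $k[u]_g$, and that $k[u]_g[t]/(h_0^L)$ is free over $k[u]_g$ (generic freeness). Put
$$\Lambda_r=\Lambda/\mathfrak m^r,\qquad M_r=\Lambda_r[u]_g[t]/(h^L).$$
Since $h_0^L$ is a nonzerodivisor, $M_r$ is $\Lambda_r$-flat by (A2). As $M_r/\mathfrak mM_r$ is free over $k[u]_g$, lifting a basis and using (A2) shows that $M_r$ is free over $\Lambda_r[u]_g$.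

Let $u_0$ be a matrix over $\Lambda$ with $g(u_0)\in\Lambda^\times$. Then $h(u_0,t)\notin\mathfrak m\Lambda[t]$, and $\chi$ specializes to the characteristic polynomial of the projection $\pi_{u_0}$. C-flatness and Lemma 4.4 give $a(u_0,t)\in h(u_0,t)^L\Lambda[t]_{\mathfrak p}$ for all primes $\mathfrak p\supset\mathfrak m$ of $\Lambda[t]$. So $a(u_0,t)$ is zero in $\Lambda_r[t]/(h(u_0,t)^L)=M_r\otimes_{u\mapsto u_0}\Lambda_r$. Hence the coordinates of $a$ in the free module $M_r$ are elements of $\Lambda_r[u]_g$ that vanish at all such $u_0$. If one of them were nonzero, it would have a nonzero class in some $(\mathfrak m^i/\mathfrak m^{i+1})\otimes_kk[u]_g$, and this class would vanish at all $k$-points of $\{g\ne0\}$, which is impossible as $k$ is infinite. So $a=0$ in $M_r$ for all $r$, and by Krull $a\in h^L\Lambda[u]_g[t]_{\mathfrak P}$ for all primes $\mathfrak P\supset\mathfrak m$. Therefore $\chi$ is regular at every point $w$ of the chart over $\xi_s$. Lemma 4.4 over the base $\Lambda[u]_{\mathfrak m[u]}$, together with Lemma 3.1 for localization, proves the claim.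

**Step 3: move to $\xi_{\mathfrak q}$ and back to matrices.** The image in $\mathcal U$ of the nonflat locus of $\mathcal Z$ is closed, by properness, and misses $\xi_s$; hence it misses $\xi_{\mathfrak q}$. So $\mathcal Z$ is flat over an open $W'\ni\xi_{\mathfrak q}$. Let $u_0$ be a matrix over $\Lambda_{\mathfrak q}$ whose reduction is a point $\omega\in W'$. The polynomials $\chi$ over the base $\mathcal O_{W',\omega}$ are regular (Lemma 4.4), and they specialize under $\mathcal O_{W',\omega}\to\Lambda_{\mathfrak q}$ to those of $\pi_{u_0}$, because characteristic polynomials commute with base change. So $(\pi_{u_0})_*D_{\Lambda_{\mathfrak q}}$ is flat along the closed fiber, hence flat. The reductions of such $u_0$ fill the $\kappa(\mathfrak q)$-points of a nonempty open subset of the space of matrices, as $\xi_{\mathfrak q}$ is the generic point of the fiber over $\mathfrak q$. So general projections over $\Lambda_{\mathfrak q}$ have flat images, and $D_{\Lambda_{\mathfrak q}}$ is C-flat by the quoted theorem of Kollár. $\square$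

**Proposition 8.2.** $2\Rightarrow4$.

*Proof.* **Step 1: reduce to a closed point and a good direction.** Let $\pi:D^\circ\to U\subset\mathbb A^n_S$ be finite and $z\in U$ over $\mathfrak q\in S$; we show that $\pi_*D^\circ$ is flat at $z$. By Lemma 8.1 applied to all $\nu_m(D)$, $D_{\Lambda_{\mathfrak q}}$ is stably C-flat. Images commute with localization of $S$ (Lemma 3.1), so we may assume $\mathfrak q=\mathfrak m$, and (F) holds by Proposition 7.3. As the nonflat locus is closed, we may assume that $z$ is closed in $U_s$ and $z\in\pi(D^\circ)$. After a linear change of coordinates over $\Lambda$, the projection $D^\circ\to\mathbb A^{n-1}_S$ to the first $n-1$ coordinates is quasi-finite at all points over $z$: since $\pi(D^\circ_s)$ has dimension $n-1$ and $k$ is infinite, we may choose a direction in $k^n$ such that for each of the finitely many geometric points $z_j$ over $z$ the line through $z_j$ in this direction is not contained in $\pi(D^\circ_s)$ near $z_j$.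

Let $w$ be the image of $z$, $\mathcal O=\mathcal O_{\mathbb A^{n-1}_S,w}$, $R=\mathcal O^h$ its henselization, $U'=U\times_{\mathbb A^{n-1}_S}\operatorname{Spec}R$, which is open in $\mathbb A^1_R$, and $f_U:U'\to U$ the projection. Let $z'$ be the unique point of $U'$ over $z$ and the closed point of $R$, and $O'=\mathcal O_{U',z'}$, which is faithfully flat over $\mathcal O_{U,z}$. Let $I=\operatorname{Fitt}_0(\pi_*\mathcal O_{D^\circ})$, $J$ the ideal of $\pi_*D^\circ$, and $\Gamma$ as in Lemma 3.1.

**Step 2: describe $JO'$ by generic points.** We claim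
$$JO'=\{f\in O':\ f\in I\mathcal O_{U',\gamma'}\text{ for all }\gamma'\in f_U^{-1}(\Gamma)\cap\operatorname{Spec}O'\}.$$
"$\subset$" holds as $J_\gamma=I_\gamma$ for $\gamma\in\Gamma$. By (A5) and Lemma 3.1, $\operatorname{Ass}(O'/JO')\subset f_U^{-1}\operatorname{Ass}(\mathcal O_U/J)\subset f_U^{-1}(\Gamma)$. So an $f$ in the right-hand side vanishes at all associated points of $O'/JO'$, hence $f\in JO'$.

**Step 3: split off a finite piece.** The purpose is to obtain a situation (R). As $R$ is henselian (EGA IV 18.5.11), $D^\circ\times_UU'=D_1\sqcup D_2$, where $D_1=\operatorname{Spec}B_1$ is finite over $R$, its closed points are exactly the points over $z'$, and $D_2$ has no point over $z'$. So $\pi_*\mathcal O_{D^\circ}\otimes O'=B_1$. Let $q\in B_1$ be the image of $Z$ and $I'=\operatorname{Fitt}_0^{R[Z]}(B_1)$. As in Lemma 4.6, $I'$ contains a monic polynomial, $R[Z]/I'$ is finite over $R$ with only maximal ideal $z'$, and $O'/IO'=R[Z]/I'$. The ring $R_0$ is the henselization of a regular local ring, hence regular, and its zero ideal lies over the generic point of $\mathbb A^{n-1}_s$.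 So a prime of $B_1$ over $\mathfrak mR$ maps to a point of $D^\circ_s$ over that generic point, which is a generic point of $D^\circ_s$. Since $B_1$ is flat over $\mathcal O_{D^\circ}$, (R) holds for $R,B_1$. Moreover $(R[Z]/I')\otimes K=K[Z]/(\chi)$ with $\chi=\chi_q$.

**Step 4: $O'/JO'=R[Z]/J'$ with $J'=\ker(R[Z]\to K[Z]/(\chi))$.** The maximal ideals of $K[Z]/(\chi)$ map to points of $\pi(D^\circ_s)$ over the generic point of $\mathbb A^{n-1}_s$, so they lie in $f_U^{-1}(\Gamma)$. By Step 2 it suffices to show that every $\gamma'\in f_U^{-1}(\Gamma)\cap\operatorname{Spec}O'$, which lies in $\operatorname{Supp}B_1$, lies in $\operatorname{Spec}K[Z]$, i.e. that $\mathfrak P:=\gamma'\cap R\subset\mathfrak mR$. Then the condition of Step 2 says exactly that $f$ maps to $0$ in $K[Z]/(\chi)$.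

Let $\gamma=f_U(\gamma')$ lie over $r\in S$. The extension $\kappa(\gamma')/\kappa(\mathfrak P)$ is finite, since $\gamma'\in\operatorname{Supp}B_1$; the extensions $\kappa(\gamma')/\kappa(\gamma)$ and $\kappa(\mathfrak P)/\kappa(\mathfrak P\cap\mathcal O)$ are algebraic, since $\mathcal O\to R$ is a filtered colimit of étale maps. As $\kappa(\gamma)$ has transcendence degree $n-1$ over $\kappa(r)$, so has $\kappa(\mathfrak P\cap\mathcal O)$; thus $\mathfrak P\cap\mathcal O$ is the generic point of $\mathbb A^{n-1}_r$. Write $R$ as the filtered colimit of the local rings $\mathcal O_{W_i,w_i}$ of affine étale neighborhoods $W_i\to\mathbb A^{n-1}_S$ of $w$. Let $\mathfrak P_i$ be the image of $\mathfrak P$ in $W_i$ and $E_i=\overline{\{\mathfrak P_i\}}\subset W_i$; then $w_i\in E_i$. At $\mathfrak P_i$ the fiber of $E_i\to S$ has dimension $n-1$. By Chevalley's theorem (for $f$ locally of finite type, $y\mapsto\dim_yf^{-1}(f(y))$ is upper semicontinuous; EGA IV 13.1.3) the fiber $(E_i)_s$ has dimension $\ge n-1$ at $w_i$. But $(W_i)_s$ is smooth of dimension $n-1$ over $k$, with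 a unique component through $w_i$. So $(E_i)_s$ contains this component, i.e. $\mathfrak P_i\mathcal O_{W_i,w_i}\subset\mathfrak m\mathcal O_{W_i,w_i}$. In the colimit, $\mathfrak P\subset\mathfrak mR$.

**Step 5: conclude.** By faithful flatness of $\mathcal O_{U,z}\to O'$, $\pi_*D^\circ$ is flat at $z$ if and only if $O'/JO'=R[Z]/J'$ is $\Lambda$-flat, i.e. $\chi\in R[Z]$ (Lemma 4.1), i.e. $\prod_{x\mapsto z}\chi_x\in R_w[Z]$ by 4.2. Here $\hat R=R_w$, and $B_1\otimes\hat R=\prod_{x\mapsto z}B_x$ because henselization changes neither residue fields nor completions. This holds by (F). $\square$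

**Proof of Theorem 2(a).** Proposition 7.3 gives $2\Leftrightarrow3$ and $2\Rightarrow5$; Proposition 8.2 gives $2\Rightarrow4$; $4\Rightarrow3$ by restriction to standard charts (Lemma 3.1); $2\Rightarrow1$ is the case $m=1$. $\blacksquare$

## 9. Separable residue fields: from formal K-flatness to (F)

Notion 5 only allows power series rings over $\hat\Lambda$ with image point $0$, whereas (F) allows $R_w$ with larger residue fields. If the residue fields are separable, étale lifts and the trace form bridge this gap.

**Proof of Theorem 2(b).** By (a), $2\Rightarrow5$. By Proposition 7.3 it remains to show $5\Rightarrow$ (F). Let $\sigma:R_w\to B=B_x$ be finite.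

**Step 1: lift the residue fields.** Put $l_0=\kappa(w)\subset l=\kappa(x)$, finite separable over $k$, and let $\Lambda_{l_0}\subset\Lambda_l$ be the finite étale local $\hat\Lambda$-algebras with these residue fields. By Hensel there are unique, hence compatible, lifts $\Lambda_{l_0}\to R_w$ and $\Lambda_l\to B$. For lifts $y'$ of regular parameters of $R_{w,0}$ we have $R_w=\Lambda_{l_0}[[y']]$, since both sides are complete, $\hat\Lambda$-flat and agree modulo $\mathfrak m$. Put
$$R'=\hat\Lambda[[y']],\qquad R_1=\Lambda_l[[y']]=R_w\otimes_{\Lambda_{l_0}}\Lambda_l=\Lambda_l\otimes_{\hat\Lambda}R'.$$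
$B$ is a finite $R_1$-algebra, so also finite over $R'$, and (R) holds for $R_1$ and $R'$ by the dimension count of 4.5. Let $K',K_1$ be the corresponding localizations; $K_1=\Lambda_l\otimes K'$.

**Step 2: what notion 5 gives.** Let $q\in\mathfrak m_x$ and $N_{B_{K_1}/K_1}(1+Uq)=1+\sum_{i\ge1}c_iU^i$, $c_i\in K_1$; up to sign the $c_i$ are the coefficients of the characteristic polynomial of $q$ over $K_1$. For $\lambda\in\Lambda_l$ apply 5 and Lemma 4.6 to $\hat\Lambda[[y',Z]]\to B$, $Z\mapsto\lambda q$. By transitivity of norms,
$$N_{K_1/K'}\Bigl(1+\sum c_i\lambda^iU^i\Bigr)\in R'[U]. \tag{9.1}$$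

**Step 3: $c_i\in R_1$ by induction.** Suppose $c_1,\dots,c_{i-1}\in R_1$. The coefficient of $U^i$ in (9.1) is $\operatorname{Tr}_{K_1/K'}(\lambda^ic_i)$ plus the coefficient of $U^i$ in $N_{R_1/R'}(1+\sum_{i'<i}c_{i'}\lambda^{i'}U^{i'})\in R'[U]$. So $\operatorname{Tr}(\lambda^ic_i)\in R'$ for all $\lambda\in\Lambda_l$. The powers $\lambda^i$ span $\Lambda_l$ over $\hat\Lambda$: by Nakayama it suffices that $\{\lambda^i:\lambda\in l\}$ spans $l$ over $k$. A $k$-linear form vanishing on this set becomes, on $l\otimes\bar k=\bar k^{[l:k]}$, a relation $\sum_g\phi_gx_g^i=0$ valid on $l$; as $k$ is infinite, $l$ is Zariski dense in $\bar k^{[l:k]}$, so all $\phi_g=0$. Hence $\operatorname{Tr}(\lambda c_i)\in R'$ for all $\lambda\in\Lambda_l$. The trace form of $\Lambda_l/\hat\Lambda$ is perfect; with dual bases $\lambda_j,\lambda_j^*$, $c_i=\sum_j\operatorname{Tr}(\lambda_jc_i)\lambda_j^*\in R_1$.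

**Step 4: descend to $R_w$.** So the characteristic polynomial of $q$ over $R_1$ is regular for $q\in\mathfrak m_x$, hence for all $q\in B$: subtract $\lambda\in\Lambda_l$ with the same residue and use $\chi_q(Z)=\chi_{q-\lambda}(Z-\lambda)$. Finally $\chi^\sigma_q=N_{R_1[Z]/R_w[Z]}(\chi^{R_1}_q)\in R_w[Z]$. So (F) holds. $\blacksquare$

## 10. Residue characteristic zero: exchanging coordinates one at a time

Here the attempt of Section 5 succeeds. Lemma 5.2 handles projections whose base coordinates are linear. Corollary 4.7 lets us replace the linear base coordinates by arbitrary ones, one at a time.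

**Proof of Theorem 2(c).** Let $\operatorname{char}k=0$. By (a) and (b) it suffices to show $1\Rightarrow$ (F).

**Step 1: coordinates on $B_x$.** Fix a closed $x\in D_s$, $B=B_x$, a linear form $L_0$ over $\Lambda$ not vanishing at $x$ or at generic points of $D_s$, and $x_i=X_i/L_0\in B$. For a finite $\sigma:R_w\to B$ the $R_w$-submodule $R_w[x_0,\dots,x_N]\subset B$ is closed; it is dense, because $\Lambda[x_0,\dots,x_N]\to B/\mathfrak m_x^e$ is surjective for all $e$. So it equals $B$, and Lemma 5.2 applies to $R_w,B$.

**Step 2: admissible tuples.** A tuple $\theta\in B^i$ defines, by residues at $x$, a closed point of $\mathbb A^i_k$ with maximal ideal $\mathfrak n_\theta\subset k[y_1,\dots,y_i]$. Call $\theta$ *admissible* if $\dim B_0/\mathfrak n_\theta B_0=n-1-i$. For $i=n-1$ this means that $\sigma_\theta:R_w\to B$, $y_j\mapsto\theta_j$, is finite. The ideal $\mathfrak n_\theta$ is locally generated by $i$ elements, and by $\mathfrak n_{\theta'}$ and $i-i'$ further elements if $\theta'$ is the initial segment of length $i'$. As each element lowers the dimension by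 at most one, initial segments of admissible tuples are admissible. Admissibility does not depend on the order. For example, if $n=3$ and $D_s$ is a smooth surface at a $k$-rational point $x$, then $B_0=k[[a,b]]$, the tuples $(a,b)$ and $(a^2,b)$ are admissible, and $(a,ab)$ is not.

"Successively general $(\ell_1,\dots,\ell_r)$" means: $\ell_1$ general, then $\ell_2$ general depending on $\ell_1$, and so on, where $\ell=\sum a_ix_i$ with $a\in\Lambda^{N+1}$.

**Step 3: extending admissible tuples.** We claim:

(G) If $\theta\in B^i$ is admissible and $i<n-1$, then $(\theta,\ell)$ is admissible for general $\ell$.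

Let $C=B_0/\mathfrak n_\theta B_0$. As $\operatorname{char}k=0$, by Hensel $C$ contains a unique copy of $l=\kappa(x)$ lifting the residue field. The images of the $\theta_j$ generate the image of the field $k[y]/\mathfrak n_\theta$, so by uniqueness of lifts they lie in $l$. The minimal polynomial of $\ell(x)\in l$ over $k[y]/\mathfrak n_\theta$ is separable, so its value at $\ell$ is $(\ell-\ell(x))\cdot$unit, and $\mathfrak n_{(\theta,\ell)}C=(\ell-\ell(x))C$. Let $\mathfrak Q$ be a minimal prime of $C$ with $\dim C/\mathfrak Q>0$. The reductions $a$ with $\ell-\ell(x)\in\mathfrak Q$ form a $k$-subspace, because $\ell-\ell(x)=\sum a_j(x_j-x_j(x))$. It is proper: otherwise all $x_j$ lie in $l$ modulo $\mathfrak Q$, and since polynomials in the $x_j$ surject onto $C/(\mathfrak Q+\mathfrak m_x^eC)$ for all $e$, we would get $C/\mathfrak Q=l$. So for general $\ell$ the dimension drops, by exactly one.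

**Step 4: the statement for induction.** For $0\le i\le n-1$ consider

(Q$_i$) For every admissible $(q_1,\dots,q_i)$ and successively general $(\ell_{i+1},\dots,\ell_{n-1})$, the tuple $\theta=(q_1,\dots,q_i,\ell_{i+1},\dots,\ell_{n-1})$ is admissible and $\operatorname{Tr}_{\sigma_\theta}(B)\subset R_w$.

**Step 5: (Q$_0$) from C-flatness.** For successively general linear forms $L_1,\dots,L_{n-1}$, the forms $L_0,\dots,L_{n-1}$ have no common zero on $D_s$, so $\rho=[L_0:\dots:L_{n-1}]$ is finite on $D$. Put $\ell_i=L_i/L_0$; then $(\ell_1,\dots,\ell_{n-1})$ is admissible. For general $L_n$, $[L_0:\dots:L_n]$ is a linear projection with center disjoint from $D$. By 1 and Lemma 4.4 with $c=[0:\dots:0:1]$, $\chi_{\ell_n}\in R[Z]$, where $R=\mathcal O_{\mathbb A^{n-1}_S,w}$, $w=\rho(x)$. The ring of $D$ over $\operatorname{Spec}R$ is generated over $R$ by the $X_i/L_0$, so by Lemma 5.2 its trace has values in $R$. By $\hat R$-linearity the trace maps $\prod_{x'\mapsto w}B_{x'}$ to $\hat R=R_w$; restrict to the factor $B_x$.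

**Step 6: (Q$_i$) $\Rightarrow$ (Q$_{i+1}$).** Let $(q_1,\dots,q_{i+1})$ be admissible. For successively general $(\ell_{i+2},\dots,\ell_{n-1})$ the tuple $\theta=(q_1,\dots,q_{i+1},\ell_{i+2},\dots,\ell_{n-1})$ is admissible by (G). For general $\ell_n$, (Q$_i$) applies to $\theta'=(q_1,\dots,q_i,\ell_{i+2},\dots,\ell_n)$, so by Lemma 5.2 $\chi^{\sigma_{\theta'}}_{q_{i+1}}$ is regular. Apply Corollary 4.7 to the $n$-tuple $(\theta,\ell_n)$: omitting $\ell_n$ gives $\theta$, omitting $q_{i+1}$ gives $\theta'$, and both are finite. So $\chi^{\sigma_\theta}_{\ell_n}$ is regular for general $\ell_n$. By Lemma 5.2, $\operatorname{Tr}_{\sigma_\theta}(B)\subset R_w$.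

**Step 7: conclude.** (Q$_{n-1}$) says $\operatorname{Tr}_\sigma(B)\subset R_w$ for every finite $\sigma:R_w\to B$; Lemma 5.2 gives (F). So $1\Rightarrow$ (F) $\Rightarrow2$, and (a), (b) give the equivalence of all five. $\blacksquare$

## 11. A pole at an inseparable point

Separability cannot be dropped in Theorem 2(b). Return to the single pole of Example 1.1, but put it at an inseparable point. Formal coordinates over $k$ then have derivatives divisible by the local equation of the point, and this absorbs the pole.

**Proof of Theorem 2(d).** Let $k$ be imperfect of characteristic $p$ (so infinite), $a\in k\setminus k^p$, $A=k[\varepsilon]/(\varepsilon^2)$, and $\varpi:=t^p-a$, which is irreducible in $k[t]$. Let $n=2$ and let $D\subset\mathbb P^3_A$ be the closure of $\{[1:t:\varepsilon/\varpi:0]:\varpi\ne0\}$. Away from the point $x_a=\{\varpi=0\}$, $D$ is smooth over $A$; at infinity, with $v=1/t$, it is $[v:1:\varepsilon v^{p+1}/(1-av^p):0]$. So the standing setting holds.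

**Step 1: notion 1 fails.** Project from $[0:0:0:1]$ to $\mathbb P^2$ and use Lemma 4.4 with $c=[0:0:1]$. At $w=\{\varpi=0\}\in\mathbb A^1_k$, $K=k(t)[\varepsilon]$ and $\chi=Z-\varepsilon/\varpi\notin R[Z]$.

**Step 2: notion 5 at $x\ne x_a$.** Here $B_x$ is $A$-flat and $B_{x,0}$ is a discrete valuation ring. Given a finite $A[[y_1,y_2]]\to B_x$, after a linear change of coordinates (as in Step 3 of Proposition 7.3) $B_x$ is finite over $A[[y_1]]$, and $B_{x,0}$ is torsion free, so flat, over $k[[y_1]]$. By 4.3 all $\chi$ are regular; Lemma 4.6 applies.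

**Step 3: the local ring at $x_a$.** Let $E$ be the completion of $k[t]$ at $(\varpi)$ and $L=\operatorname{Frac}E$. The affine chart of $D$ has ring $k[t]\oplus\varepsilon\varpi^{-1}k[t]$, so $B=B_{x_a}=E\oplus\varepsilon\varpi^{-1}E$. Since $d\varpi/dt=0$, the derivation $f\mapsto f'=df/dt$ is linear over $k[\varpi]$; it extends continuously to $E$ and maps $\varpi E$ to $\varpi E$. Let $A[[y_1,y_2]]\to B$ be finite, $y_i\mapsto b_i=r_i+\varepsilon s_i/\varpi$ with $r_i\in\varpi E$, $s_i\in E$. Some $r_i\ne0$, since otherwise both $y_i$ would act nilpotently and $B$ would not be finite; by symmetry (Corollary 4.7) say $r_1\ne0$. Then $B$ is finite over $R=A[[y_1]]$, and by Lemma 4.6 we must show $\chi_{b_2}\in R[Z]$. If $r_1'=0$, replace $r_1$ by $r_1+\varpi^et$, whose derivative is $\varpi^e\ne0$; by Lemma 7.2 it suffices to treat these for all large $e$. So we may assume $r_1'\ne0$.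

**Step 4: straighten the base coordinate.** The purpose is to reduce to the structure $y_1\mapsto r_1$. We have $B_K=L[\varepsilon]$. Let $\partial=\frac{s_1}{\varpi r_1'}\frac d{dt}$ on $L$. The map $1+\varepsilon\partial$ is an $A$-algebra automorphism of $L[\varepsilon]$, and $r_1\mapsto r_1+\varepsilon s_1/\varpi=b_1$. By the chain rule for power series it carries the $A((y_1))$-structure $y_1\mapsto r_1$ to $y_1\mapsto b_1$. Indeed for $f\in k((y_1))$,
$$(1+\varepsilon\partial)f(r_1)=f(r_1)+\varepsilon f_y(r_1)s_1/\varpi=f(b_1).$$
So $\chi_{b_2}$ is the characteristic polynomial, with respect to $y_1\mapsto r_1$, of $(1-\varepsilon\partial)b_2=r_2+\varepsilon h$, where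
$$h=\frac{s_2}\varpi-\partial r_2=\frac{s_2r_1'-s_1r_2'}{\varpi r_1'}\in\frac1{r_1'}E, \tag{11.1}$$
because $r_1',r_2'\in\varpi E$. This is where inseparability removes the pole $1/\varpi$.

**Step 5: reduce to a trace statement.** Let $E'=k[[r_1]]$ and $\chi_0\in E'[Z]$ the characteristic polynomial of $r_2$ on $E$, which is free over $E'$. Expanding the determinant to first order in $\varepsilon$,
$$\chi_{b_2}=\chi_0-\varepsilon\operatorname{Tr}_{L/\operatorname{Frac}E'}\Bigl(h\cdot\frac{\chi_0}{Z-r_2}\Bigr),\qquad\frac{\chi_0}{Z-r_2}\in E[Z].$$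
So by (11.1) it suffices that $\operatorname{Tr}_{L/\operatorname{Frac}E'}(\frac1{r_1'}E)\subset E'$.

**Step 6: compare $r_1'$ with the different.** $E/r_1E=k[t]/(\varpi^\nu)$ for some $\nu$, so $E=E'[t]$ by Nakayama. Let $g(y;X)\in k[[y]][X]$ be such that $g(r_1;X)$ is the monic minimal polynomial of $t$ over $E'$. Differentiating $g(r_1;t)=0$ with respect to $t$ gives
$$g_X(r_1;t)=-G\,r_1',\qquad G=g_y(r_1;t)\in E. \tag{11.2}$$
We claim $g_X(r_1;t)\ne0$. Otherwise $g_X(r_1;X)=0$, as its degree is smaller than that of the minimal polynomial. Then $d/dX$ induces an $E'$-linear derivation $\delta$ of $E=E'[X]/(g(r_1;X))$ with $\delta(t)=1$. It is continuous for the $r_1$-adic, i.e. the $\varpi$-adic, topology, kills $k\subset E'$, and agrees with $d/dt$ on the dense subring $k[t]$. So $\delta=d/dt$ on $E$ and $r_1'=\delta(r_1)=0$, a contradiction.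

So $L/\operatorname{Frac}E'$ is separable, and Euler's formula gives $\operatorname{Tr}(g_X(r_1;t)^{-1}E)\subset E'$. By (11.2), $1/r_1'=-G/g_X(r_1;t)$, so $\operatorname{Tr}(\frac1{r_1'}E)\subset E'$. Hence $\chi_{b_2}\in R[Z]$, notion 5 holds, and notion 1 fails. $\blacksquare$
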